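# Incidence maps between the ranks of a geometric lattice: non-injectivity in rank 7

## 1. Geometric lattices, flats, and the maps $\zeta_P^{k,\ell}$

All lattices are finite. The bottom and top elements are $\hat 0$ and $\hat 1$. An *atom* is an element covering $\hat0$, and a *coatom* is one covered by $\hat 1$.

**Definition (geometric lattice).** A finite lattice $P$ is *geometric* if it is *atomistic* (every element is a join of atoms) and *semimodular*: it has a rank function $r$, where $r(x)$ is the length of every maximal chain from $\hat 0$ to $x$, and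
$$r(x\wedge y)+r(x\vee y)\le r(x)+r(y).$$
We write $r(P)=r(\hat 1)$, and $P_i$ for the set of elements of rank $i$.

*Example.* The Boolean lattice $B_n$ of subsets of $\{1,\dots,n\}$ is geometric, with $r(x)=|x|$. So is the rank-2 lattice consisting of $\hat0$, $\hat1$ and $t\ge2$ atoms.

**Definition (flats, representable).** Let $E$ be a finite set of nonzero, pairwise non-parallel vectors in a vector space over $\mathbb Q$. A *flat* of $E$ is a set $E\cap W$ with $W$ a subspace. Ordered by inclusion, and ranked by the dimension of their span, the flats form a geometric lattice (a textbook fact), whose rank is $\dim\operatorname{span}E$ and whose atoms are the single points of $E$. A lattice that arises in this way is *representable over $\mathbb Q$*.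

*Example.* A basis of $\mathbb Q^n$ gives $B_n$. If $E$ consists of $t\ge2$ pairwise independent vectors in a plane, the flats are $\emptyset$, the $t$ points, and $E$: this is the rank-2 lattice above.

We use the following standard facts about a geometric lattice $P$.

* **(G1)** Each interval $[\hat 0,z]$ and $[z,\hat 1]$ is geometric. Each element of rank $i$ lies below an element of rank $j$ whenever $i\le j\le r(P)$.
* **(G2)** If $p$ is an atom and $p\not\le x$, then $x\vee p$ covers $x$, because $x\wedge p=\hat 0$ and so $r(x)<r(x\vee p)\le r(x)+1$. If a cover $y$ of $x$ satisfies $p\le y$, then $y\ge x\vee p>x$, so $y=x\vee p$. Thus the covers of $x$ partition the atoms not below $x$.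
* **(G3)** If $r(x)\le r(P)-2$, then $x$ has at least two covers. Indeed, if $y$ were the only one, then by (G2) every atom would be below $y$, so $\hat 1\le y$; but $r(y)=r(x)+1<r(P)$.
* **(G4)** If $P,Q$ are geometric, so is $P\times Q$, with rank function $r(x)+r(y)$. If both are representable over $\mathbb Q$, so is the product: put the two configurations in the two summands of a direct sum.

**Möbius function.** The numbers $\mu(z,\hat1)$ are determined by $\sum_{z\ge x}\mu(z,\hat 1)=1$ if $x=\hat 1$, and $=0$ if $x<\hat 1$. So $\mu(\hat1,\hat1)=1$, and $\mu(y,\hat 1)=-1$ for a coatom $y$. Rota's theorem: in a geometric lattice, $(-1)^{r(P)-r(z)}\mu(z,\hat 1)>0$.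

*Example.* In the rank-2 lattice with $t$ atoms, $\mu(\hat 0,\hat 1)=-(1-t)=t-1>0$.

**Definition (the map $\zeta_P^{k,\ell}$).** For $0\le k,\ell\le r(P)$, the linear map $\zeta_P^{k,\ell}:\mathbb Q^{P_k}\to\mathbb Q^{P_\ell}$ is given by $e_x\mapsto\sum_{y\in P_\ell,\,y\ge x}e_y$. Its matrix is the incidence matrix of rank $k$ versus rank $\ell$. If $f\in\mathbb Q^{P_k}$ is regarded as a function on $P_k$, then
$$(\zeta_P^{k,\ell}f)(y)=\sum_{x\in P_k,\ x\le y}f(x)\qquad(y\in P_\ell).$$
So $\zeta_P^{k,\ell}$ fails to be injective exactly when there is a nonzero weighting of the rank-$k$ elements whose total weight below every rank-$\ell$ element is zero.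

*Example.* Take $k=2,\ell=3$ in $B_4$. A weighting $f$ of the six pairs is in the kernel when all four triangle sums vanish. Adding the sums for $123$ and $124$ and subtracting those for $134$ and $234$ leaves $2f(12)-2f(34)=0$. So opposite pairs have equal weights, say $\lambda,\lambda',\lambda''$, and the triangle sums vanish exactly when $\lambda+\lambda'+\lambda''=0$. The kernel has dimension 2. Here $k+\ell=5>4=r(B_4)$.

Now take $k=2,\ell=3$ in $B_5$. The computation above, applied to each 4-subset, says that disjoint pairs have equal weights. Two pairs sharing a point, such as $12$ and $15$, are both disjoint from $34$. So $f$ is constant, and $3f=0$. The map is injective, and $k+\ell=5=r(B_5)$.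

## 2. Conjecture 8.1 and Kung's conjecture

In $B_4$ the inequality $k+\ell\le r(P)$ failed and the map was not injective; in $B_5$ it held and the map was injective. Is that inequality enough for all geometric lattices? The following is Conjecture 8.1 of "Top-heavy phenomena for transformations" (http://math.sjtu.edu.cn/faculty/ykwu/data/Paper/Top0719.pdf).

**Conjecture 8.1.** Let $P$ be a geometric lattice. Let $k$ and $\ell$ be two integers such that $k\le\ell\le k+\ell\le r(P)$. Then $\zeta_P^{k,\ell}$ is an injective map.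

*Kung's conjecture* is the case $\ell=r(P)-k$ with $k\le r(P)/2$: the incidence matrix between ranks $k$ and $r(P)-k$ has full rank $|P_k|$.

Both are false. This is what we prove.

**Theorem 1.** There is an explicit geometric lattice of rank $7$, representable over $\mathbb Q$, for which $\zeta^{2,5}$ is not injective. Since $5=7-2$, both Conjecture 8.1 and Kung's conjecture are false.

**Theorem 2.** (a) If $k\le1$ or $k=\ell$ (with $k\le\ell\le k+\ell\le r(P)$), then $\zeta_P^{k,\ell}$ is injective for every geometric lattice $P$. (b) For every $k\ge2$ and every $\ell\ge k+3$ there is a geometric lattice of rank exactly $k+\ell$, representable over $\mathbb Q$, with $\zeta^{k,\ell}$ not injective.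

**Proposition 3.** If $r(P)=5$, then $\dim\ker\zeta_P^{2,3}\le1$.

The cases $k\ge2$, $\ell-k\in\{1,2\}$ are not settled here.

## 3. Injectivity for $k\le 1$ and for $k=\ell$

Here we prove Theorem 2(a). If $k=\ell$ the map is the identity. If $k=0$, then $e_{\hat0}\mapsto\sum_{y\in P_\ell}e_y\ne0$. So let $k=1\le\ell$, $\ell+1\le r(P)$, and $\zeta^{1,\ell}_Pf=0$.

**Step 1: reduce to $r(P)=\ell+1$.** Every atom lies below some $z$ of rank $\ell+1$. For such $z$ the interval $[\hat 0,z]$ is geometric, and the restriction of $f$ to the atoms below $z$ lies in the kernel of $\zeta^{1,\ell}_{[\hat0,z]}$. If all these restrictions vanish, so does $f$. So assume $r(P)=\ell+1=:d\ge2$.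

**Step 2: find a recursion.** For every $x\in P$ put $F(x)=\sum_{\text{atoms }p\le x}f(p)$, and let $T=F(\hat 1)$. By hypothesis $F=0$ on coatoms. Let $r(x)\le d-2$, and let $y_1,\dots,y_t$ be the covers of $x$; then $t\ge2$ by (G3). By (G2), in $\sum_iF(y_i)$ each atom below $x$ is counted $t$ times and each other atom exactly once. So $\sum_iF(y_i)=tF(x)+(T-F(x))$, that is,
$$(t-1)F(x)=\sum_iF(y_i)-T.\tag{3.1}$$

**Step 3: show $T=0$.** Suppose $T\ne0$; replacing $f$ by $-f$ if needed, $T>0$. If $r(x)=d-2$, then all $F(y_i)=0$ and (3.1) gives $F(x)<0$. If $r(x)<d-2$ and $F<0$ in rank $r(x)+1$, then (3.1) gives $F(x)<0$ again. Descending induction reaches $\hat 0$, which has rank $0\le d-2$. So $F(\hat 0)<0$, whereas $F(\hat0)=0$ as an empty sum. Contradiction.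

**Step 4: conclude.** With $T=0$, (3.1) and descending induction from the coatoms give $F\equiv0$. Since $f(p)=F(p)$ for each atom $p$, we get $f=0$. This proves Theorem 2(a). $\square$

## 4. Two ways to attack $k=2$, and where they stop

**The recursion.** Equation (3.1) used that an atom not below $x$ lies below exactly one cover of $x$. For $k=2$ the objects being counted are rank-2 elements $z$, and $x\vee z$ may have rank $r(x)+2$; then $z$ lies below no cover of $x$. This happens already in $B_5$ with $x=\{1\}$ and $z=\{2,3\}$. So (3.1) is no longer available.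

**A quadratic form.** For $f\in\mathbb Q^{P_k}$ put $F(z)=\sum_{x\le z,\,x\in P_k}f(x)$ for all $z\in P$, and $T=F(\hat 1)$. Expanding the square and using the definition of $\mu$,
$$\sum_{z\in P}\mu(z,\hat 1)F(z)^2=\sum_{x,x'\in P_k}f(x)f(x')\sum_{z\ge x\vee x'}\mu(z,\hat 1)=\sum_{x\vee x'=\hat 1}f(x)f(x').\tag{4.1}$$
By semimodularity $r(x\vee x')\le 2k$. So if $r(P)>2k$, the right side is an empty sum and equals $0$.

Try it for $k=1$, $\ell=2$, $r(P)=3$, with $f$ in the kernel. Then $F(\hat 0)=0$, $F=f$ in rank 1, $F=0$ in rank 2, and (4.1) reads $T^2+\sum_{p\in P_1}\mu(p,\hat 1)f(p)^2=0$. By Rota's theorem $\mu(p,\hat 1)>0$, so $f=0$. The method works.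

Now try the smallest pair with $2\le k<\ell$, namely $k=2,\ell=3$, with $r(P)=5$. The outcome is Proposition 3.

**Proof of Proposition 3.** Let $f\in\ker\zeta_P^{2,3}$. Since $r(x\vee x')\le4<5$ for $x,x'\in P_2$, the right side of (4.1) is $0$. On the left, $F=0$ in ranks $0$ and $1$ (no rank-2 element lies below) and in rank $3$ (kernel condition). In rank $2$, $F=f$ and $\mu(x,\hat 1)<0$ by Rota's theorem; in rank $4$, $\mu=-1$; at the top the term is $T^2$. So
$$T^2=\sum_{x\in P_2}|\mu(x,\hat 1)|\,f(x)^2+\sum_{y\in P_4}F(y)^2.\tag{4.2}$$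
If $T=0$, then $f=0$, because every $|\mu(x,\hat 1)|$ is positive. So the linear functional $f\mapsto T$ is injective on $\ker\zeta_P^{2,3}$, whose dimension is therefore at most $1$. $\square$

The method stops exactly at the sign of $T^2$ in (4.2): rank 2 and the top have opposite parity in rank 5, so the identity compares $T^2$ with the other squares and does not kill them. A one-dimensional kernel with $T\neq0$ is not excluded. When $\ell-k$ is larger, more ranks with both signs enter. So we turn to building a kernel vector.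

## 5. The lattices $P(v;m_1,\dots,m_n)$: a line with spikes

We want lattices with so much symmetry that there are few types of flats, but with size parameters that can be tuned until the resulting small linear system has a solution.

**Definition (the lattice $P(v;m_1,\dots,m_n)$).** Let $n\ge3$, $v\ge n$ and $m_1,\dots,m_n\ge1$ be integers. In $\mathbb Q^{n+2}$ with basis $u,w,h_1,\dots,h_n$ put
$$x_p=u+pw\ (1\le p\le v),\qquad L=\{x_1,\dots,x_v\},\qquad A_i=\{h_i+t\,x_i:\ t=1,\dots,m_i\}\ (1\le i\le n).$$
These vectors are nonzero and pairwise non-parallel. $P(v;m_1,\dots,m_n)$ is the lattice of flats of the configuration $L\cup A_1\cup\dots\cup A_n$. Its rank is $n+2$.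

Call $A_i$ the *spike* attached at $x_i$. The set $\{x_i\}\cup A_i$ spans the plane $\langle x_i,h_i\rangle$, in which any two of its members are independent. If $m_i=1$, the single point of $A_i$ is a *coloop*: all other points of the configuration lie in the hyperplane where the $h_i$-coordinate is $0$.

**Proposition 4 (flats).** The flats are exactly the following sets. Choose $X\in\{\emptyset,\ \{p\}\ (p\in L),\ L\}$ and a set $S\subseteq\{1,\dots,n\}$ of "on" indices. Take $X$ together with, for each $i\in S$, all of $A_i$ if $x_i\in X$, and exactly one point of $A_i$ if $x_i\notin X$. The rank is $r(X)+|S|$, where $r(\emptyset)=0$, $r(\{p\})=1$, $r(L)=2$.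

**Step 1: every flat has this form.** Let $F$ be a flat, cut out by a subspace $W$, and put $X=F\cap L$. Two distinct points of $L$ span $\langle u,w\rangle\supseteq L$, so $X$ is $\emptyset$, a point, or $L$. If $x_i\in F$ and $F$ contains one point of $A_i$, then $W$ contains their plane, hence all of $A_i$; so $F\cap A_i$ is $\emptyset$ or $A_i$. If $x_i\notin F$, then $F$ contains at most one point of $A_i$, because two of them span the plane containing $x_i$.

**Step 2: every such set is a flat of the stated rank.** Let $F$ have the stated form, $W_X=\operatorname{span}X$, and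
$$V=\operatorname{span}F=W_X\oplus\bigoplus_{i\in S}\langle h_i+t_ix_i\rangle,$$
where $h_i+t_ix_i$ is the chosen point of $A_i$, or any point of $A_i$ if $x_i\in X$ (then different choices differ by an element of $W_X$). The $h$-coordinates show the sum is direct, so $\dim V=r(X)+|S|$. They also show that a vector of $V$ with all $h$-coordinates zero lies in $W_X$. So a point of $L$ in $V$ lies in $W_X$, hence in $X$, because points of $L$ are pairwise independent. If $h_j+tx_j\in V$, then $j\in S$ since the $h_j$-coordinate is nonzero. Subtracting $h_j+t_jx_j\in V$, we get $(t-t_j)x_j\in W_X$. So $t=t_j$, or $x_j\in X$; in both cases the point already belongs to $F$. Hence $F$ is the intersection of the configuration with $V$. $\square$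

*Example.* $P(3;2,1,1)$ has rank $5$ and $7$ points. Its rank-2 flats are $L$ (3 points), $\{x_1\}\cup A_1$ (3 points), and all pairs of points not contained in one of these two. The $21$ pairs of points are each in exactly one rank-2 flat, so there are $21-3-3=15$ two-point flats and $17$ rank-2 flats in all.

In general, Proposition 4 with rank $2$ gives four kinds of rank-2 flats:

* $L$;
* $\Lambda_i:=\{x_i\}\cup A_i$;
* $\{p,\alpha\}$ with $p\in L$, $\alpha\in A_i$, $p\ne x_i$;
* $\{\alpha,\alpha'\}$ with $\alpha\in A_i$, $\alpha'\in A_j$, $i\ne j$.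

With rank $n=r(P)-2$ it gives three kinds of flats: $X=\emptyset$ and all indices on; $X=\{p\}$ and exactly one index off; $X=L$ and exactly two indices off.

## 6. The kernel equations for weights constant on types

Fix $P=P(v;m_1,\dots,m_n)$ and put $\varepsilon_i=1/m_i$. We look for $f\in\ker\zeta_P^{2,n}$ whose value on $\{\alpha,\alpha'\}$ depends only on the two spikes, and whose value on a flat joining $p$ to a point of $A_i$ depends only on $p$ and $i$. It is convenient to use total weights as unknowns:
$$f(\{\alpha,\alpha'\})=\varepsilon_i\varepsilon_jg_{ij},\qquad f(\{p,\alpha\})=\varepsilon_iV_{p,i}\ (p\ne x_i),\qquad f(\Lambda_i)=V_{x_i,i},\qquad f(L)=\omega,\tag{6.1}$$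
with $g_{ij}=g_{ji}$. So $g_{ij}$ is the total weight of all flats $\{\alpha,\alpha'\}$ between $A_i$ and $A_j$, and $V_{p,i}$ is the total weight of all rank-2 flats joining $p$ to $A_i$.

For $p\in L$ put $\rho_i(p)=1$ if $p=x_i$, and $\rho_i(p)=\varepsilon_i$ otherwise. A flat with $X=\{p\}$ and $i$ on contains $m_i\rho_i(p)$ points of $A_i$.

**Step 1: the sum for $X=\emptyset$.** One point of each spike gives
$$\sum_{i<j}\varepsilon_i\varepsilon_jg_{ij}.\tag{6.2}$$

**Step 2: the sum for $X=\{p\}$, index $i$ off.** Write $\rho_j=\rho_j(p)$. For on indices $j\ne k$, the pairs between $A_j$ and $A_k$ contribute $m_j\rho_jm_k\rho_k\varepsilon_j\varepsilon_kg_{jk}=\rho_j\rho_kg_{jk}$. The rank-2 flats through $p$ and points of $A_j$ contribute $\rho_jV_{p,j}$: if $p\ne x_j$ there is one, of weight $\varepsilon_jV_{p,j}$, and if $p=x_j$ it is $\Lambda_j$, of weight $V_{x_j,j}$. Let $\Sigma_p=\sum_{j<k}\rho_j\rho_kg_{jk}$, over all indices, and $H_p=\Sigma_p+\sum_j\rho_jV_{p,j}$. Removing the terms containing $i$, the sum is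
$$H_p-\rho_i\Big(\sum_{j\ne i}\rho_jg_{ij}+V_{p,i}\Big).\tag{6.3}$$

**Step 3: the sum for $X=L$, indices $i\ne j$ off.** All of $A_h$ is present for $h\ne i,j$. The pairs between $A_h$ and $A_k$ contribute $g_{hk}$, and the flats joining points of $L$ to $A_h$ contribute $Y_h:=\sum_{p\in L}V_{p,h}$. Put $G=\sum_{h<k}g_{hk}$, $U_i=\sum_{j\ne i}g_{ij}$, $B_i=U_i+Y_i$. Since $g_{ij}$ is contained in both $U_i$ and $U_j$, the sum is
$$\omega+G+\sum_hY_h-B_i-B_j+g_{ij}.\tag{6.4}$$

**Step 4: what the equations force.** If (6.3) vanishes for all $i$, then $\rho_i\big(\sum_{j\ne i}\rho_jg_{ij}+V_{p,i}\big)$ is a number $C_p=H_p$ independent of $i$. So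
$$V_{p,i}=\frac{C_p}{\rho_i(p)}-\sum_{j\ne i}\rho_j(p)g_{ij}.\tag{6.5}$$
Conversely, if $V$ is given by (6.5) with any number $C_p$, then $\sum_j\rho_jV_{p,j}=nC_p-2\Sigma_p$, so $H_p=nC_p-\Sigma_p$, and (6.3) equals
$$(n-1)C_p-\Sigma_p.\tag{6.6}$$
So $C_p$ must be $\Sigma_p/(n-1)$.

Now (6.4) seems hopeless: one free number $\omega$ for $\binom n2$ equations. But if it vanishes for all $i\neq j$, write $2\kappa=\omega+G+\sum_hY_h$; then $g_{ij}=(B_i-\kappa)+(B_j-\kappa)$. So $g_{ij}$ *must* have the form $\xi_i+\xi_j$ with $\xi_i=B_i-\kappa$. And if we start from $g_{ij}=\xi_i+\xi_j$, the $\binom n2$ equations collapse to the $n$ conditions $B_i-\xi_i=\kappa$. This is the key simplification, and it leads to the following lemma.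

**Lemma A.** Let $P=P(v;m_1,\dots,m_n)$, $\varepsilon_i=1/m_i$. Let $\xi\in\mathbb Q^n$ be nonzero, $g_{ij}=\xi_i+\xi_j$, $E_i=\sum_{j\ne i}\varepsilon_jg_{ij}$, $C_i=\frac{(1-\varepsilon_i)E_i}{n-1}$, $C=\sum_iC_i$. Assume

1. $\sum_{i<j}\varepsilon_i\varepsilon_jg_{ij}=0$;
2. $m_iC-(m_i-1)C_i-(v-1)E_i-\xi_i=\kappa$ is independent of $i$.

Then $\zeta_P^{2,n}$ is not injective. (Here $r(P)=n+2$.)

**Proof.** Put $C_p=C_i$ if $p=x_i$ with $i\le n$, and $C_p=0$ for the other $p\in L$. Define $V_{p,i}$ by (6.5) and $f$ by (6.1), with $\omega$ to be chosen.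

**Step 1: $f\ne0$.** If all $g_{ij}$ were $0$, then for any three distinct indices $\xi_i=-\xi_j=\xi_k=-\xi_i$, so $\xi_i=0$. As $n\ge3$, this would give $\xi=0$. So some $g_{ij}\ne0$.

**Step 2: $X=\emptyset$.** The sum (6.2) is $0$ by condition (1).

**Step 3: $X=\{p\}$.** The sum is (6.6). If $p\notin\{x_1,\dots,x_n\}$, then $\rho_j(p)=\varepsilon_j$ for all $j$, so $\Sigma_p=0$ by (1), and $C_p=0$. If $p=x_i$, then $\Sigma_p$ arises from the expression in (1) by replacing $\varepsilon_i$ by $1$. So $\Sigma_{x_i}=0+(1-\varepsilon_i)\sum_{j\ne i}\varepsilon_jg_{ij}=(1-\varepsilon_i)E_i=(n-1)C_i$. In both cases (6.6) is $0$.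

**Step 4: $X=L$.** We compute $Y_i=\sum_pV_{p,i}$ from (6.5). Since $\rho_i(x_i)=1$ and $\rho_i(p)=1/m_i$ otherwise,
$$\sum_p\frac{C_p}{\rho_i(p)}=C_i+m_i(C-C_i)=m_iC-(m_i-1)C_i,\qquad \sum_p\rho_j(p)=1+(v-1)\varepsilon_j.$$
Hence $Y_i=m_iC-(m_i-1)C_i-U_i-(v-1)E_i$. By (2), $B_i-\xi_i=U_i+Y_i-\xi_i=\kappa$ for all $i$. So (6.4) equals $\omega+G+\sum_hY_h-2\kappa$, and choosing $\omega=2\kappa-G-\sum_hY_h$ makes all these sums zero. $\square$

## 7. Spikes of two sizes

**Equal spikes do not satisfy the conditions of Lemma A.** Suppose $m_i=m$ for all $i$. Condition (1) says $\sum_{i<j}(\xi_i+\xi_j)=0$, so $\sum_i\xi_i=0$. Then $E_i=\frac1m\big((n-1)\xi_i-\xi_i\big)=\frac{(n-2)\xi_i}{m}$, and $C_i$ is a nonnegative multiple of $\xi_i$, with the same factor for all $i$, so $C=0$. The left side of (2) is thus $-\theta\xi_i$ with one constant $\theta\ge1$. So (2) makes all $\xi_i$ equal, and $\sum\xi_i=0$ gives $\xi=0$. At least two spike sizes are needed.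

Take $a$ spikes of size $m$ and one of size $s$, and $\xi=(\lambda,\dots,\lambda,\nu)$. Condition (1) becomes $\binom a2\frac{2\lambda}{m^2}+a\frac{\lambda+\nu}{ms}=0$, so $\lambda+\nu=-(a-1)s\lambda/m$. With $\lambda=m$ this gives $\nu=-(m+(a-1)s)$.

**Lemma B.** Let $a\ge3$, $n=a+1\le v$, $m_1=\dots=m_a=m$, $m_{a+1}=s$. If
$$(v-1)(m+as)=m^2-3ms+2s-1-\frac{(m-1)^2}{a}-\frac{2m^2}{a-1},\tag{7.1}$$
then $\zeta_P^{2,a+1}$ is not injective on $P=P(v;m,\dots,m,s)$, which has rank $a+3$.

**Proof.** Take $\xi_1=\dots=\xi_a=m$ and $\xi_{a+1}=-(m+(a-1)s)$.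

**Step 1: the quantities of Lemma A.** We have $g_{ij}=2m$ for $i,j\le a$ and $g_{i,a+1}=-(a-1)s$. Condition (1) reads $\frac{a(a-1)}m-\frac{a(a-1)}m=0$. Next, with $n-1=a$,
$$E_1=2(a-1)-(a-1)=a-1,\qquad E_{a+1}=-\frac{a(a-1)s}{m},$$
$$C_1=\frac{(m-1)(a-1)}{ma},\qquad C_{a+1}=-\frac{(a-1)(s-1)}{m},$$
$$C=aC_1+C_{a+1}=\frac{(a-1)(m-s)}{m}.$$

**Step 2: condition (2).** All $i\le a$ give the same value, so (2) is the equality of
$$(a-1)(m-s)-\frac{(a-1)(m-1)^2}{am}-(v-1)(a-1)-m$$
(for $i\le a$) and
$$\frac{(a-1)s(m-s)}{m}+\frac{(a-1)(s-1)^2}{m}+\frac{(v-1)a(a-1)s}{m}+m+(a-1)s$$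
(for $i=a+1$). Multiplying by $\frac m{a-1}$, it becomes
$$m(m-s)-\frac{(m-1)^2}{a}-(v-1)m-\frac{m^2}{a-1}=s(m-s)+(s-1)^2+(v-1)as+\frac{m^2}{a-1}+ms.$$
Collect the $v$-terms on one side. The remaining terms are $m^2-ms-sm-ms=m^2-3ms$, then $s^2-(s-1)^2=2s-1$, then $-\frac{(m-1)^2}a-\frac{2m^2}{a-1}$. This is (7.1). Now apply Lemma A. $\square$

**Rewriting (7.1).** Put $D=m+as$ and $c=a^2-4a+1$. Multiplying the right side of (7.1) by $a(a-1)$ gives
$$c\,m^2+\big(2(a-1)-3sa(a-1)\big)m+a(a-1)(2s-1)-(a-1),$$
because $a(a-1)-(a-1)-2a=c$. Substitute $m=D-as$. The coefficient of $D^2$ is $c$, and that of $D$ is $-2asc+2(a-1)-3sa(a-1)$. In the constant term, the two contributions $\mp2as(a-1)$ cancel, leaving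
$$a^2s^2(c+3a-3)-a(a-1)-(a-1)=(a+1)\big[a^2(a-2)s^2-(a-1)\big],$$
since $c+3a-3=a^2-a-2=(a-2)(a+1)$. Dividing by $D>0$, (7.1) is equivalent to
$$a(a-1)(v-1)=c\,(D-2as)-3sa(a-1)+2(a-1)+\frac{(a+1)\big[a^2(a-2)s^2-(a-1)\big]}{D}.\tag{7.2}$$
So (7.1) can hold only if $D$ divides $(a+1)[a^2(a-2)s^2-(a-1)]$.

*The case $a=3$.* Here $c=-2$, and $6$ times the right side of (7.1) is $-2m^2+(4-18s)m+12s-8$. This decreases in $m\ge1$, and at $m=1$ it is $-6-6s<0$. So (7.1) has no solution with $a=3$.

*The case $a=4$, $s=1$.* Here $c=1$, and (7.2) reads $12(v-1)=D-38+145/D$ with $D=m+4\ge5$. So $D\in\{5,29,145\}$. For $D=5$ and $D=29$ the right side is $-4$. For $D=145$ it is $108$, so $v=10$ and $m=141$. These are the numbers in Theorem 1.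

## 8. The rank-7 lattice $P(10;141,141,141,141,1)$

Let $P=P(10;141,141,141,141,1)$. By Proposition 4 it has rank $7$, and by construction it is representable over $\mathbb Q$. Lemma B with $a=4$, $s=1$, $m=141$, $v=10$ already shows that $\zeta_P^{2,5}$ is not injective: both sides of (7.1) are $1305$. We now write the kernel vector down and check it directly, so that Theorem 1 depends only on Proposition 4 and arithmetic.

Let $e$ be the unique point of $A_5$, a coloop, and let $b$ stand for any of the $6$ points of $L$ other than $x_1,\dots,x_4$. (The point $x_5$ is one of them. Since $A_5=\{e\}$, the flat $\Lambda_5$ is just $\{x_5,e\}$, and "all of $A_5$" and "one point of $A_5$" mean the same.) Let $\alpha,\alpha'$ denote points of $A_1\cup\dots\cup A_4$; below, $i,j\le 4$. Define $f$ by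

| rank-2 flat | $f$ |
|---|---|
| $L$ | $115164$ |
| $\Lambda_i$ | $-318$ |
| $\{x_j,\alpha\}$, $\alpha\in A_i$, $i\ne j$ | $-178$ |
| $\{b,\alpha\}$ | $-3$ |
| $\{x_i,e\}$ | $537$ |
| $\{b,e\}$ | $12$ |
| $\{\alpha,\alpha'\}$, $\alpha\in A_i$, $\alpha'\in A_j$, $i\ne j$ | $2$ |
| $\{\alpha,e\}$ | $-3$ |

This is $141$ times the vector of Lemma A. For instance $g_{ij}=282$ for $i,j\le4$, so $141\varepsilon_i\varepsilon_jg_{ij}=282/141=2$. Also $C_i=105/141$ for $i\le4$, so $141V_{x_i,i}=105-141\cdot(3\cdot2-3)=-318$.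

**Proof of Theorem 1.** By Proposition 4 a rank-5 flat has $X=\emptyset$ and five indices on, or $X$ a point and four on, or $X=L$ and three on. This gives eight types. The sums of $f$ over the rank-2 flats they contain are as follows.

1. $\{\alpha_1,\alpha_2,\alpha_3,\alpha_4,e\}$ with $\alpha_i\in A_i$: $\ 6\cdot2+4(-3)=0$.
2. $x_i$, all of $A_i$, one point from each other $A_j$ ($j\le4$): one $\Lambda_i$, three $\{x_i,\alpha\}$, and $3\cdot141+3=426$ pairs $\{\alpha,\alpha'\}$: $\ -318-534+852=0$.
3. $x_i$, one point from each $A_j$ ($j\ne i$, $j\le4$), $e$: $\ 3(-178)+537+3\cdot2+3(-3)=0$.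
4. $x_i$, all of $A_i$, one point from each of two other $A_j$ ($j\le4$), $e$: one $\Lambda_i$, two $\{x_i,\alpha\}$, one $\{x_i,e\}$, $2\cdot141+1=283$ pairs $\{\alpha,\alpha'\}$, and $143$ pairs $\{\alpha,e\}$: $\ -318-356+537+566-429=0$.
5. $b$, one point from each of $A_1,\dots,A_4$: $\ 4(-3)+6\cdot2=0$.
6. $b$, one point from each of three of $A_1,\dots,A_4$, $e$: $\ 3(-3)+12+3\cdot2+3(-3)=0$.
7. $L$ and three of the full spikes $A_1,\dots,A_4$: one $L$, three $\Lambda_i$, $3\cdot141\cdot3=1269$ flats $\{x_j,\alpha\}$, $6\cdot3\cdot141=2538$ flats $\{b,\alpha\}$, $3\cdot141^2=59643$ flats $\{\alpha,\alpha'\}$: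
$$115164-954-225882-7614+119286=0.$$
8. $L$, two of the full spikes $A_1,\dots,A_4$, $e$: one $L$, two $\Lambda_i$, $2\cdot141\cdot3=846$ flats $\{x_j,\alpha\}$, $6\cdot2\cdot141=1692$ flats $\{b,\alpha\}$, four $\{x_i,e\}$, six $\{b,e\}$, $141^2=19881$ flats $\{\alpha,\alpha'\}$, $282$ flats $\{\alpha,e\}$:
$$115164-636-150588-5076+2148+72+39762-846=0.$$

So $f\ne0$ lies in $\ker\zeta_P^{2,5}$, while $2\le5\le2+5=7=r(P)$. This disproves Conjecture 8.1, and Kung's conjecture too since $5=r(P)-2$. $\square$

## 9. Solving the size equation for every $a\ge4$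

To get $k=2$ and every $\ell\ge5$, we need a solution of (7.1) for each $a\ge4$, because $\ell=a+1$.

**How to choose $D$ and $s$.** In (7.2), the simplest way to make the last term an integer is to let $D=a^2(a-2)s^2-(a-1)$, so that the term is $a+1$. Then (7.2) becomes
$$a(a-1)(v-1)=c\,(D-2as)-3sa(a-1)+3a-1,\tag{9.1}$$
and we need the right side to be divisible by $a(a-1)$. Modulo $a$: $c\equiv1$ and $D\equiv1$, so it is $\equiv1-1=0$ for every $s$. Modulo $a-1$: $c\equiv-2$, $D\equiv-s^2$, so it is $\equiv-2(-s^2-2s)+2=2(s+1)^2$. This vanishes if $s\equiv-1$, for example if $s=a-2$. Then $D=a^2(a-2)^3-(a-1)$ and $m=D-as=a^2(a-2)^3-a^2+a+1$.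

**Lemma C.** For every $a\ge4$, put $s=a-2$ and $m=a^2(a-2)^3-a^2+a+1$. Then (7.1) holds for some integer $v\ge a+1$.

**Proof.** **Step 1: integrality.** With these values $s,m\ge1$, and $m+as=a^2(a-2)^3-(a-1)=D>0$ is the value chosen above. So (7.1) is equivalent to (9.1) with $s=a-2$:
$$a(a-1)(v-1)=c\,\big(D-2a(a-2)\big)-3a(a-1)(a-2)+3a-1.\tag{9.2}$$
By the two congruences above, the right side is divisible by $a$ and by $a-1$; since these are coprime, it is divisible by $a(a-1)$. So (9.2) defines an integer $v$.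

**Step 2: $v\ge a+1$.** For $a=4$: $c=1$, $D=125$, and the right side is $125-16-72+11=48=12\cdot4$, so $v=5=a+1$.

Let $a\ge5$. Then $c=(a-2)^2-3\ge6$ and $(a-2)^2\ge9$, so
$$c\,\big(D-2a(a-2)\big)\ge6\big[9a^2(a-2)-(a-1)-2a(a-2)\big]\ge(54-6-3)\,a^2(a-2)=45a^2(a-2).$$
Here we used $6(a-1)\le6a^2(a-2)$, and $12a(a-2)\le3a^2(a-2)$ because $a\ge4$; the bracket is positive for the same reasons. On the other hand, $a-1\le\frac43(a-2)$ for $a\ge5$, so
$$3a(a-1)(a-2)+a^2(a-1)\le3a^2(a-2)+\tfrac43a^2(a-2)<5a^2(a-2).$$
Hence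
$$a(a-1)(v-1)>45a^2(a-2)-3a(a-1)(a-2)>a^2(a-1),$$
so $v-1>a$. $\square$

Lemmas B and C together: for every $\ell=a+1\ge5$ there is a lattice of rank $\ell+2$, representable over $\mathbb Q$, on which $\zeta^{2,\ell}$ is not injective. For example, $a=4$ gives $P(5;117,117,117,117,2)$, again of rank $7$.

## 10. Raising $k$ and $\ell$ together by a product with $B_2$

To pass from $k=2$ to all $k\ge2$, we need an operation that raises $k$ and $\ell$ by one and the rank by two.

**Lemma D.** If $r(P)=k+\ell$, $k\le\ell$, and $\zeta_P^{k,\ell}$ is not injective, then $\zeta^{k+1,\ell+1}$ is not injective on $P\times B_2$, where $B_2$ is the Boolean lattice with atoms $q_1,q_2$. Moreover $r(P\times B_2)=(k+1)+(\ell+1)$.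

**Proof.** The rank statement is (G4). Let $0\ne f\in\ker\zeta_P^{k,\ell}$. The elements of rank $k+1$ in $P\times B_2$ are the $(x,\hat 0)$ with $r(x)=k+1$, the $(x,q_j)$ with $r(x)=k$, and the $(x,\hat 1)$ with $r(x)=k-1$. Put $\tilde f(x,q_1)=f(x)$ and $\tilde f(x,q_2)=-f(x)$ for $x\in P_k$, and $\tilde f=0$ on the rest. Then $\tilde f\ne0$. We sum $\tilde f$ below each kind of element of rank $\ell+1$.

* Below $(y,\hat 0)$ with $r(y)=\ell+1$: no $(x,q_j)$ occurs, so the sum is $0$.
* Below $(y,q_j)$ with $r(y)=\ell$: only the elements $(x,q_j)$ with $x\le y$ matter, and the sum is $\pm\sum_{x\le y}f(x)=0$, since $f$ is in the kernel.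
* Below $(y,\hat 1)$ with $r(y)=\ell-1$: both $(x,q_1)$ and $(x,q_2)$ occur for each $x\le y$, and the sum is $\sum_{x\le y}f(x)-\sum_{x\le y}f(x)=0$. The sign was put in for this case, because nothing is known about $\sum_{x\le y}f(x)$ in rank $\ell-1$. $\square$

*Example.* Starting from the rank-7 lattice $P$ of Section 8, the lattice $P\times B_2$ has rank $9$, and $\zeta^{3,6}$ is not injective on it. The kernel vector carries the table on the elements $(x,q_1)$ and its negative on the elements $(x,q_2)$.

**Proof of Theorem 2(b).** Let $k\ge2$ and $\ell\ge k+3$. Then $\ell-k+2\ge5$. So by Section 9 there is a lattice of rank $\ell-k+4$, representable over $\mathbb Q$, on which $\zeta^{2,\ell-k+2}$ is not injective. Apply Lemma D $k-2$ times. The pair $(2,\ell-k+2)$ becomes $(k,\ell)$, and the rank becomes $\ell-k+4+2(k-2)=k+\ell$. Since $B_2$ is representable over $\mathbb Q$, so are all the products, by (G4). $\square$
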